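
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Knots whose type survives a full twist}


\begin{abstract}
Let $K$ be a knot in an unknotted solid torus $V\subset S^3$ that meets every meridian disk of $V$ at least twice. A conjecture states that a nontrivial twist of $V$ always changes the type of $K$ in $S^3$, apart from one explicit family of exceptions. We disprove it. The counterexamples come from a commutator identity in the braid group $B_4$: a full twist on four strands, one of which runs backwards, acts on a certain closed $4$-braid by multiplying the braid by a commutator, and the product is conjugate to the original braid. This yields satellites of every nontrivial knot, with wrapping number $4$, and infinitely many hyperbolic knots. In the other direction, we show that a knot whose type is preserved by a nontrivial twist has winding number at most $2$ in absolute value.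
\end{abstract}

\section{The question and the answer}

\subsection{Twisting}
Let $V\subset S^3$ be a standardly embedded (unknotted) solid torus with preferred meridian--longitude pair $(\mu,\lambda)$. For an integer $n$, the \emph{$n$-twist} is the twisting homeomorphism $V\to V$ with $\mu\mapsto\mu$ and $\lambda\mapsto\lambda+n\mu$. It cuts $V$ along a meridian disk and reglues after $n$ full turns. Equivalently, it is the effect on $V$ of $-1/n$-surgery on the core $C$ of the complementary solid torus. A knot $K\subset V$ is carried to a knot $K_n\subset V\subset S^3$. For $n=1$, a right-handed full twist is inserted in the strands of $K$ passing through a meridian disk. All isotopies of knots in $S^3$ are between unoriented knots, unless we say otherwise.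

Two integers measure how $K$ runs through $V$. The \emph{winding number} $w$ is the algebraic intersection number of $K$ with a meridian disk, so that $|w|=|\mathrm{lk}(C,K)|$. The \emph{wrapping number} $\operatorname{wrap}_V(K)$ is the minimal geometric intersection number of $K$ with a meridian disk. If the wrapping number is $0$, twisting does nothing to the knot type. If it is $1$, then twisting only turns a single strand about its own axis, and again nothing changes. So assume $\operatorname{wrap}_V(K)\ge2$. Can $K_n$, with $n\neq0$, be isotopic to $K$ in $S^3$?

The simplest case shows that it can. Let $T_\pm\subset V$ be the $(2,\pm1)$-cable of the core of $V$, that is, the closed $2$-braid $\sigma_1^{\pm1}$. One full twist adds $\sigma_1^{2}$, so the $n$-twist of $T_\pm$ is the torus knot $T(2,\pm1+2n)$. In particular the $1$-twist turns $\sigma_1^{-1}$ into $\sigma_1$, and both of these close up to an unknot in $S^3$. More generally, let $T_\pm\#J$ be obtained from $T_\pm$ by tying an arbitrary (possibly trivial) knot $J$ into a small arc, inside a ball in $V$. For $K=T_\pm\#J$ and $n=\mp1$, both $K$ and $K_n$ have type $J$. We call these pairs $(K,n)$, up to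 isotopy of $K$ in $V$, \emph{exceptional}.

If $K$ is a trivial knot in $S^3$, these are the only coincidences. By a theorem of Mathieu and of Kouno, Motegi and Shibuya, if $K$ is trivial, $\operatorname{wrap}_V(K)\ge2$ and $n\ne0$, then $K_n$ is knotted unless $(K,n)$ is $(T_+,-1)$ or $(T_-,+1)$. This suggests the following statement.

\begin{conjecture}[{\cite[Conjecture 3.2]{source}}]
Let $K$ be a knot in a standardly embedded solid torus $V\subset S^3$ with $\operatorname{wrap}_V(K)\ge2$. A knot $K_n$ obtained from $K$ by an $n$-twist with $n\ne0$ cannot be ambient isotopic to $K$ in $S^3$, except for the exceptional case.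
\end{conjecture}

In \cite{source} the exceptional case is given by a figure. The description above is our reading of it, the natural one consistent with the theorem on trivial knots.

\subsection{Results}
The conjecture is false. To describe the counterexamples, let $B_4$ be the braid group on four strands. Words are read from bottom to top, strands are oriented upward, and $\sigma_i$ is the positive crossing in which the strand going from lower left to upper right is over. Let
\[
\Delta_3^2=(\sigma_1\sigma_2)^3,\qquad \Delta_4^2=(\sigma_1\sigma_2\sigma_3)^4
\]
be the right-handed full twists on strands $1,2,3$ and on all four strands; $\Delta_4^2$ is central. For $m$ odd and $k\in\mathbb Z$ put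
\[
u=\sigma_1\sigma_3^{-1},\qquad
\beta_{m,k}=u^{-1}\,\sigma_2\sigma_1^m\sigma_2^{-1}\,\Delta_4^{2k}\in B_4 .
\]
The permutation of $\beta_{m,k}$ is a product of $(1\,2)(3\,4)$ and $(1\,3)$, which is a $4$-cycle, so its closure is a knot; this is why $m$ is odd. Let $U=D^2\times S^1$ and write $\hat\beta\subset U$ for the closure of a braid $\beta$. The \emph{satellite} of a knot $J$ with pattern $\hat\beta\subset U$ is the image of $\hat\beta$ under an orientation-preserving identification of $U$ with a tubular neighborhood $N(J)$ that carries $\{\mathrm{pt}\}\times S^1$ to the preferred longitude. Here an orientation of $J$ has been fixed. (Using another framing of $J$ would only change $k$.)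

\begin{theorem}\label{thm:sat}
Let $J$ be a nontrivial knot, $m$ odd and $k\in\mathbb Z$. Let $K$ be the satellite of $J$ with pattern $\hat\beta_{m,k}\subset U\cong N(J)$. There is an unknotted circle $C$ disjoint from $K$ such that, for $V=S^3\setminus\operatorname{int}N(C)$, the knot $K$ has winding number $2$ in $V$, $\operatorname{wrap}_V(K)=4$, and $K_1$ is ambient isotopic to $K$ in $S^3$. The pair $(K,1)$ is not exceptional, so the conjecture is false.
\end{theorem}

Mirror images turn $(K,n)$ into $(K^*,-n)$, so there are counterexamples with $n=-1$ as well.

\begin{theorem}\label{thm:hyp}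
Fix $m$ odd. For all $k$ with $|k|$ large, the closure $K$ of $\beta_{m,k}$ in $S^3$ is a hyperbolic knot, and there is a standard solid torus $V\supset K$ in which $K$ has winding number $2$ and $2\le\operatorname{wrap}_V(K)\le4$, such that $K_1$ is ambient isotopic to $K$ and $(K,1)$ is not exceptional. Infinitely many distinct hyperbolic knots arise in this way.
\end{theorem}

\begin{theorem}\label{thm:bound}
If $K\subset V$ has winding number $w$ and $K_n$ is ambient isotopic to $K$ for some $n\ne0$, then $|w|\le2$.
\end{theorem}

The value $|w|=2$ is attained, by the exceptional pairs and by the examples of Theorems \ref{thm:sat} and \ref{thm:hyp}. We do not settle for which $w\in\{0,\pm1\}$, or for which $|n|\ge2$, non-exceptional pairs with $K_n\cong K$ exist.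

\subsection{The idea}
Suppose first that $K$ is the closure in $V$ of a braid $\beta$ on $w\ge 2$ strands, so that all strands run through $V$ in the same direction. Then twisting multiplies $\beta$ by $\Delta_w^2$. This changes the exponent sum of the braid, so the new braid is not conjugate to the old one. A coincidence of knot types then has to come from elsewhere, as it does for $T_-$.

We make conjugation possible by using \emph{two} solid tori. The knot is a closed braid in one of them, $U$, while the twist takes place in $V$, the exterior of a circle $C$ contained in $U$. The circle bounds a disk that the knot crosses three times upward and once downward. Section \ref{sec:tangle} shows that such a twist also multiplies the braid in $U$ by a braid $f$, but the strand that runs backwards contributes crossings of negative sign. With three strands up and one down, the exponent sum of $f$ is zero. Section \ref{sec:algebra} shows that $f$ is in fact a commutator in $B_4$, and of a form for which $f\beta_{m,k}$ is conjugate to $\beta_{m,k}$.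

\section{Twisting a tangle with one returning strand}\label{sec:tangle}

We work in the box $B=\{|x|\le5,\ |y|\le1,\ 0\le z\le10\}$, projected to the $(x,z)$-plane. Let $\tau$ be the following $4$-string tangle (Figure \ref{fig:tangle}(a)).
\begin{itemize}
\item $s_1,s_2,s_3$ are vertical, at $x=-2,-1,0$.
\item $s_4$ projects to the path
\[
(3,0)\to(3,6)\to(1,6)\to(1,1)\to(4,1)\to(4,8)\to(3,8)\to(3,10).
\]
Its only crossing is the self-crossing at $(3,1)$, where the vertical segment is over.
\end{itemize}
Let $C$ bound the flat horizontal disk $\delta$ at height $3$ whose projection is $-3\le x\le2$. Then $\delta$ meets each of $s_1,s_2,s_3$ once, upward, and meets $s_4$ once, downward.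

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.42]
\begin{scope}
\draw (2,3) arc (0:180:2.5 and 0.45);
\draw[white,line width=4pt] (-2,2.4)--(-2,3.8) (-1,2.4)--(-1,3.8) (0,2.4)--(0,3.8) (1,2.4)--(1,3.8);
\draw[thick] (-2,0)--(-2,10) (-1,0)--(-1,10) (0,0)--(0,10);
\draw[thick] (1,6)--(1,1)--(4,1)--(4,8)--(3,8)--(3,10);
\draw[white,line width=4pt] (3,0.5)--(3,1.5);
\draw[thick] (3,0)--(3,6)--(1,6);
\draw[white,line width=4pt] (-2.962,2.922) arc (190:350:2.5 and 0.45);
\draw (-3,3) arc (180:360:2.5 and 0.45);
\node[left] at (-3,3) {\small $C$};
\node[above] at (-2,10) {\small $s_1$};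
\node[above] at (-1,10) {\small $s_2$};
\node[above] at (0,10) {\small $s_3$};
\node[above] at (3,10) {\small $s_4$};
\node at (0.5,-1.2) {(a)};
\end{scope}
\begin{scope}[shift={(10,0)}]
\draw[thick] (-2.5,3)--(1,2)--(1,1)--(4,1)--(4,8)--(3,8)--(3,10);
\draw[white,line width=4pt] (-2,2.4)--(-2,3.3) (-1,2.1)--(-1,3.0) (0,1.8)--(0,2.7);
\draw[thick] (-2,0)--(-2,4.2) (-1,0)--(-1,4.2) (0,0)--(0,4.2);
\draw[thick] (-2,5.2)--(-2,10) (-1,5.2)--(-1,10) (0,5.2)--(0,10);
\draw[dashed] (3,0.5)--(-2.5,0.5)--(-2.5,3);
\draw[white,line width=4pt] (3,0.65)--(3,1.4);
\draw[white,line width=4pt] (-2.15,3.1)--(0.3,3.8);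
\draw[very thick] (3,0)--(3,6)--(1,6)--(1,4)--(-2.5,3);
\draw[fill=white] (-2.4,4.2) rectangle (0.4,5.2);
\node at (-1,4.7) {\footnotesize $\Delta_3^2$};
\node[left] at (-2.5,3) {\small $P$};
\node[right] at (1.6,5.3) {\small $\alpha$};
\node[below] at (1.3,0.55) {\small $\alpha'$};
\node at (0.5,-1.2) {(b)};
\end{scope}
\begin{scope}[shift={(20,0)}]
\draw[thick] (-2.5,1)--(0.5,2.14)--(3,4)--(3,10);
\draw[white,line width=4pt] (-2,0.9)--(-2,1.6) (-1,1.2)--(-1,2.0) (0,1.5)--(0,2.4);
\draw[thick] (-2,0)--(-2,4.2) (-1,0)--(-1,4.2) (0,0)--(0,4.2);
\draw[thick] (-2,5.2)--(-2,10) (-1,5.2)--(-1,10) (0,5.2)--(0,10);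
\draw[white,line width=4pt] (0.4,0.486)--(-2.25,0.727);
\draw[very thick] (3,0)--(3,0.25)--(-2.5,0.75)--(-2.5,1);
\draw[fill=white] (-2.4,4.2) rectangle (0.4,5.2);
\node at (-1,4.7) {\footnotesize $\Delta_3^2$};
\node at (0.5,-1.2) {(c)};
\end{scope}
\end{tikzpicture}
\caption{(a) The tangle $\tau$ and the circle $C$, whose disk is crossed three times upward and once downward. (b) After a right-handed full twist on the four strands through $C$. The thick arc $\alpha$ passes over everything it meets and can be swung, in front of everything, to the dashed arc $\alpha'$. (c) The result: the fourth strand goes left over the others and returns under them, and then comes a full twist on three strands. This is the braid $f=A^{-1}\Delta_3^2$.}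
\label{fig:tangle}
\end{figure}

\paragraph{The case of one upright string.} Delete $s_1$ and $s_2$ for a moment. A right-handed full twist on the two strands through $\delta$ inserts $\sigma_1^2$. Read \emph{upward}, the strand at $x=1$ goes left under $s_3$ and then back to the right over $s_3$. But $s_4$ traverses this strand \emph{downward}. Starting at $(3,0)$, it climbs to height $6$, comes down at $x=1$, and first passes over $s_3$ to the left, then under $s_3$ to the right. Up to its leftmost point, $s_4$ has passed over everything it met, including itself at $(3,1)$. Hence this initial arc may be swung down, in front of everything, to a short arc near the bottom of the box. Now $s_4$ passes left over $s_3$ near the bottom, returns under $s_3$, and goes up to $(3,10)$ with no further crossing. This is the braid $\sigma_1^{-2}$: the returning strand has turned $\sigma_1^2$ into its inverse. The linking number confirms this, since the two strands through $\delta$ are oppositely directed and right-handed crossings between them count $-1$.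

With more upright strings, the crossings involving the returning strand are inverted in the same way and the others are not. To separate the two kinds, put
\[
A=\sigma_3\sigma_2\sigma_1^2\sigma_2\sigma_3 .
\]
Read from the bottom, in $A$ strand $4$ goes left under strands $3,2,1$ and then back right over strands $1,2,3$. In $A^{-1}$ it goes left over them and then back right under them.

\begin{lemma}\label{lem:fulltwist}
$\Delta_4^2=\Delta_3^2A=A\Delta_3^2$.
\end{lemma}

\begin{proof}
Let $a=\sigma_1\sigma_2\sigma_3$. Then
\begin{align*}
a^2&=\sigma_1\sigma_2\sigma_1\,\sigma_3\sigma_2\sigma_3=\sigma_1\sigma_2\sigma_1\,\sigma_2\sigma_3\sigma_2=(\sigma_1\sigma_2)^2\sigma_3\sigma_2,\\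
a^3&=(\sigma_1\sigma_2)^2\sigma_3\,(\sigma_2\sigma_1\sigma_2)\,\sigma_3=(\sigma_1\sigma_2)^2\sigma_3\,(\sigma_1\sigma_2\sigma_1)\,\sigma_3\\
&=(\sigma_1\sigma_2)^2\sigma_1\,(\sigma_3\sigma_2\sigma_3)\,\sigma_1
=(\sigma_1\sigma_2)^2\sigma_1\,(\sigma_2\sigma_3\sigma_2)\,\sigma_1=(\sigma_1\sigma_2)^3\sigma_3\sigma_2\sigma_1 .
\end{align*}
Hence $a^4=\Delta_3^2\,\sigma_3\sigma_2\sigma_1\,\sigma_1\sigma_2\sigma_3=\Delta_3^2A$. Since $\Delta_4^2$ is central, $A=\Delta_3^{-2}\Delta_4^2$ commutes with $\Delta_3^2$.
\end{proof}

Put
\[
f=A^{-1}\Delta_3^2\in B_4 .
\]

\begin{lemma}\label{lem:tangle}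
\textup{(i)} The tangle $\tau$ is isotopic rel $\partial B$ to the trivial $4$-braid. In $H_1(B\setminus\tau)=\mathbb Z^4$, with basis the meridians of the strings oriented from bottom to top, $[C]=(1,1,1,-1)$ up to an overall sign.

\textup{(ii)} A right-handed full twist along $\delta$ turns $\tau$ into a tangle isotopic rel $\partial B$ to the braid $f$.
\end{lemma}

\begin{proof}
(i) The loop of $s_4$ at $(3,1)$ bounds the rectangle $[1,3]\times[1,6]$, which contains no other part of the diagram of $\tau$. A Reidemeister I move removes it and leaves the path $(3,0)\to(3,1)\to(4,1)\to(4,8)\to(3,8)\to(3,10)$, which meets nothing and straightens to a vertical string. The coordinates of $[C]$ are the intersection numbers of $\delta$ with the strings of $\tau$, namely $1,1,1,-1$ up to an overall sign.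

(ii) The twist replaces the four vertical strands at $x=-2,-1,0,1$ in the slab $2\le z\le5$ by the braid $\Delta_4^2=A\Delta_3^2$, read upward. Put $A$ in $2\le z\le4$ and $\Delta_3^2$, on $s_1,s_2,s_3$, in $4\le z\le5$. In $A$ keep $s_1,s_2,s_3$ vertical. Read upward, the strand at $x=1$ goes from $(1,2)$ to $P=(-2.5,3)$ under $s_3,s_2,s_1$, and then from $P$ to $(1,4)$ over $s_1,s_2,s_3$. Along its own orientation, $s_4$ now runs
\[
(3,0)\to(3,6)\to(1,6)\to(1,4)\xrightarrow{\text{over}}P\xrightarrow{\text{under}}(1,2)\to(1,1)\to(4,1)\to(4,8)\to(3,8)\to(3,10)
\]
(Figure \ref{fig:tangle}(b)).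

\emph{The initial arc.} Let $\alpha$ be the arc of $s_4$ from $(3,0)$ to $P$. It has only overcrossings: it passes over the segment $(1,1)\to(4,1)$ at $(3,1)$, and over $s_3,s_2,s_1$ between $(1,4)$ and $P$. So its interior may be pushed to the front of $B$, in front of everything else. Let $\alpha'$ be the path $(3,0)\to(3,\frac12)\to(-2.5,\frac12)\to P$, also in front. Apart from the common initial segment, $\alpha$ and $\alpha'$ together bound the polygonal disk with vertices
\[
(3,\tfrac12),\ (3,6),\ (1,6),\ (1,4),\ (-2.5,3),\ (-2.5,\tfrac12).
\]
Sweeping across this disk, in front of everything else, is an isotopy rel $\partial B$ that replaces $\alpha$ by $\alpha'$ and fixes the rest of the tangle. The arc $\alpha'$ crosses only $s_3,s_2,s_1$, over them, at height $\frac12$. The crossing at $(3,1)$ is gone.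

\emph{The final arc.} From $P$, the string $s_4$ passes under $s_1,s_2,s_3$. From $x=\frac12$ on it lies without crossings in the part $\{x\ge\frac12,\ z\ge\frac34\}$ of the projection. This region is a planar disk that contains no other part of the diagram. Inside it this piece, which enters at a height between $2$ and $3$ and ends at $(3,10)$, is isotopic rel endpoints to an arc with increasing height. Since $s_1,s_2,s_3$ are vertical for $0\le z\le4$, sliding $P$ down along $x=-2.5$ to height $1$ changes no crossings and makes the segment leaving $P$ ascend. Finally tilt $\alpha'$ slightly near height $\frac12$, so that it ascends as well.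

All strings are now monotone (Figure \ref{fig:tangle}(c)). From the bottom, strand $4$ goes left over the other three and returns right under them, which is $A^{-1}$. Then comes $\Delta_3^2$. So the tangle is $A^{-1}\Delta_3^2=f$.
\end{proof}

\begin{remark}
This explains the choice of three upright strings. With $p\ge1$ of them, the same picture produces $A_p^{-1}\Delta_p^2$, where $\Delta_p^2$ is the full twist on the first $p$ strands and $A_p$ carries strand $p+1$ left under them and back over them. Its exponent sum is $p(p-1)-2p=p(p-3)$. If multiplication by this braid is to carry some braid to a conjugate of itself, then the exponent sum has to vanish, which forces $p=3$. The winding number of the resulting knot around $C$ is then $p-1=2$, the largest value that Theorem \ref{thm:bound} allows.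
\end{remark}

\section{The braid identity}\label{sec:algebra}

We need a braid $\beta$ such that $f\beta=v\beta v^{-1}$ for some $v$, that is, $f=v\beta v^{-1}\beta^{-1}$. So $f$ has to be a commutator. Here is a hint where to look. Under the homomorphism $B_4\to B_3$ with $\sigma_1,\sigma_3\mapsto\sigma_1$ and $\sigma_2\mapsto\sigma_2$, both $\Delta_3^2=(\sigma_1\sigma_2\sigma_1)^2$ and $A$ map to $(\sigma_1\sigma_2\sigma_1)^2$, so $f$ lies in the kernel. So do $u=\sigma_1\sigma_3^{-1}$ and its conjugate
\[
v=\sigma_2u\sigma_2^{-1}=\sigma_2\sigma_1\sigma_3^{-1}\sigma_2^{-1},
\]
and $f$ turns out to be the commutator $vu^{-1}v^{-1}u$. Once this is known, every $z$ commuting with $v$ gives a solution $\beta=u^{-1}z$, because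
\[
f\,u^{-1}z=vu^{-1}v^{-1}z=v\,(u^{-1}z)\,v^{-1}.
\]
The factor $z$ can then be chosen so that the closure of $\beta$ is connected; the closure of $u^{-1}$ alone is not.

\begin{proposition}\label{prop:identity}
$f=vu^{-1}v^{-1}u$. Consequently $f\beta_{m,k}=v\,\beta_{m,k}\,v^{-1}$ for all $m$ and $k$.
\end{proposition}

\begin{proof}
\emph{Step 1: $f$ is a conjugate of $u$ times $u$.} Put $q=\sigma_2\sigma_1^2\sigma_2$. Then
\[
\Delta_3^2=\sigma_1(\sigma_2\sigma_1\sigma_2)\sigma_1\sigma_2=\sigma_1(\sigma_1\sigma_2\sigma_1)\sigma_1\sigma_2=\sigma_1^2q .
\]
As $\Delta_3^2$ is central in the subgroup generated by $\sigma_1,\sigma_2$, it commutes with $\sigma_1$, and hence so does $q$. Also $A=\sigma_3q\sigma_3$. By Lemma \ref{lem:fulltwist},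
\[
f=\Delta_3^2A^{-1}=q\,\sigma_1^2\sigma_3^{-1}q^{-1}\sigma_3^{-1}
=(q\,\sigma_1\sigma_3^{-1}q^{-1})(q\,\sigma_1q^{-1})\sigma_3^{-1}=(q\,u\,q^{-1})\,u .
\]

\emph{Step 2: the conjugate is $vu^{-1}v^{-1}$.} Let $\rho=\sigma_2\sigma_1\sigma_3\sigma_2$, the braid that passes the first two strands across the last two. Then
\begin{align*}
\rho\sigma_1&=\sigma_2\sigma_3(\sigma_1\sigma_2\sigma_1)=\sigma_2\sigma_3\sigma_2\sigma_1\sigma_2=\sigma_3\sigma_2\sigma_3\sigma_1\sigma_2=\sigma_3\rho,\\
\rho\sigma_3&=\sigma_2\sigma_1(\sigma_3\sigma_2\sigma_3)=\sigma_2\sigma_1\sigma_2\sigma_3\sigma_2=\sigma_1\sigma_2\sigma_1\sigma_3\sigma_2=\sigma_1\rho .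
\end{align*}
So $\rho u\rho^{-1}=\sigma_3\sigma_1^{-1}=u^{-1}$. Moreover
\[
v\rho=\sigma_2\sigma_1\sigma_3^{-1}\sigma_2^{-1}\,\sigma_2\sigma_1\sigma_3\sigma_2=\sigma_2\sigma_1^2\sigma_2=q .
\]
Thus $quq^{-1}=v\rho u\rho^{-1}v^{-1}=vu^{-1}v^{-1}$, and $f=vu^{-1}v^{-1}u$.

\emph{Step 3.} Write $\beta_{m,k}=u^{-1}z$ with $z=\sigma_2\sigma_1^m\sigma_2^{-1}\Delta_4^{2k}$. Since $\sigma_1$ commutes with $u$ and $\Delta_4^2$ is central, the braid $z$ commutes with $v=\sigma_2u\sigma_2^{-1}$. Hence $f\beta_{m,k}=vu^{-1}v^{-1}z=vu^{-1}zv^{-1}=v\beta_{m,k}v^{-1}$.
\end{proof}

\section{Satellite counterexamples}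

\begin{proof}[Proof of Theorem \ref{thm:sat}]
Write $\beta=\beta_{m,k}$. By Lemma \ref{lem:tangle}(i), $\hat\beta\subset U$ may be viewed as the closure of $\beta$ stacked on top of $\tau$, with $B\subset\operatorname{int}U$ and $C\subset B$; the $z$-direction of $B$ is the $S^1$-direction of $U$. Embed $U$ in $S^3$ as $N(J)$, and let $K$ be the image. The circle $C$ bounds the disk $\delta$, so it is unknotted. Put $V=S^3\setminus\operatorname{int}N(C)$, with $N(C)\subset B$ disjoint from $K$. Then $\delta\cap V$ is a meridian disk of $V$, and the winding number of $K$ is $|\mathrm{lk}(C,K)|=3-1=2$.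

\medskip\noindent\textbf{$K_1$ is isotopic to $K$.} The $1$-twist of $V$ is the right-handed full twist along $\delta$. By Lemma \ref{lem:tangle}(ii), $K_1$ is the satellite of $J$ whose pattern in $U$ is the closure of $f\beta$. By Proposition \ref{prop:identity}, $f\beta$ is conjugate to $\beta$, so the two closures are isotopic in $U$. Hence $K_1$ is ambient isotopic to $K$ in $S^3$.

\medskip\noindent\textbf{$\operatorname{wrap}_V(K)=4$.} The disk $\delta$ meets $K$ in four points, so $\operatorname{wrap}_V(K)\le4$. The difficulty in the other direction is that the winding number $2$ in $V$ only gives two intersection points. We use the torus $\partial U$: after simplification, a meridian disk of $V$ either contains a meridian disk of $U$, where $K$ winds four times, or lies in $U$, where lifting to a cover separates the four strands.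

Let $D$ be a meridian disk of $V$, transverse to $K$ and to $\partial U$. Note that $\partial D\subset\partial N(C)\subset\operatorname{int}U$, so $D\cap\partial U$ consists of circles in the interior of $D$. We show that $|D\cap K|\ge4$.

Suppose that some circle of $D\cap\partial U$ bounds a disk in $\partial U$. Choose one bounding a disk $E\subset\partial U$ with $\operatorname{int}E\cap D=\emptyset$. Replace the subdisk of $D$ bounded by $\partial E$ by $E$, and push $E$ off $\partial U$. Since $E$ is disjoint from $K\cup N(C)$, the result is again a meridian disk of $V$, the number of its intersections with $K$ has not increased, and the number of circles has dropped. After finitely many such steps all circles of $D\cap\partial U$ are essential in $\partial U$.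

\emph{Case 1: $D\cap\partial U\neq\emptyset$.} A circle innermost in $D$ bounds a disk $D_0\subset D$ with $\operatorname{int}D_0\cap\partial U=\emptyset$. If $D_0\not\subset U$, then $D_0$ is a compressing disk for the boundary of the exterior of $J$, which is impossible because $J$ is nontrivial. So $D_0\subset U$ is a meridian disk of $U$. As $K$ has winding number $4$ in $U$, we get $|D\cap K|\ge|D_0\cap K|\ge4$.

\emph{Case 2: $D\cap\partial U=\emptyset$.} Then $D\subset U$, because $\partial D\subset U$. Apply to $D$, $C$ (with $N(C)$) and $K$ the ambient isotopy of $U$, supported in $B$, that carries $\tau$ to the trivial braid. Now $K$ is a genuine closed braid in $U$, and $C$ still lies in $B$ with the class given in Lemma \ref{lem:tangle}(i). The preimage of $K$ in the infinite cyclic cover $D^2\times\mathbb R$ of $U$ consists of four lines $\ell_1,\dots,\ell_4$, each meeting every level disk exactly once. A level-preserving homeomorphism straightens these lines, so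
\[
H_1\bigl(D^2\times\mathbb R\setminus(\ell_1\cup\dots\cup\ell_4)\bigr)=\mathbb Z^4,
\]
generated by meridians $e_1,\dots,e_4$. The box $B$ lifts to the cover. The four strings in a lift of $B$ cross the same levels, so each lift of $B$ contains exactly one string of each line. Since $D$ is a disk, it lifts to a disk $\tilde D$, and
\[
[\partial\tilde D]=\sum_j(\tilde D\cdot\ell_j)\,e_j .
\]
On the other hand, $\partial D$ is isotopic to $C$ inside $N(C)$, which is disjoint from $K$. So $[\partial\tilde D]$ is the class of a lift of $C$, which is $\pm(1,1,1,-1)$ up to a permutation of coordinates. Hence $\tilde D\cdot\ell_j=\pm1$ for every $j$, and $\tilde D$ meets each of the four lines. As $\tilde D\to D$ is injective, $|D\cap K|\ge4$.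

\medskip\noindent\textbf{$(K,1)$ is not exceptional.} Every $T_\pm\#J'$ meets some meridian disk of $V$ in two points, so exceptional pairs have wrapping number at most $2$. Here $\operatorname{wrap}_V(K)=4$.
\end{proof}

\begin{remark}
The hypothesis that $J$ is knotted enters only in Case 1, but it is needed. Let $J$ be trivial, $m=1$ and $k=0$. Since $\sigma_2\sigma_1\sigma_2^{-1}=\sigma_1^{-1}\sigma_2\sigma_1$,
\[
\beta_{1,0}=\sigma_1^{-1}\sigma_3\,\sigma_1^{-1}\sigma_2\sigma_1\quad\text{is conjugate to}\quad\sigma_3\sigma_1^{-1}\sigma_2 ,
\]
which destabilizes to $\sigma_1^{-1}\sigma_2$ and then to a trivial braid. So $K$ is unknotted, and so is $K_1$. The winding number is still $2$, so the wrapping number is at least $2$. By the theorem of Mathieu and Kouno--Motegi--Shibuya, this pair is therefore $(T_-,1)$, with wrapping number $2$.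
\end{remark}

\section{Hyperbolic counterexamples}

Now let $U\subset S^3$ be standard, and let $Z$ be the core of the complementary solid torus. Put $Q=\hat\beta_{m,0}\subset U$ and $M=S^3\setminus(Q\cup Z)$, and view $Q$ as the closure of $\beta_{m,0}$ stacked on $\tau$, with $C\subset B\subset U$ as before. Twisting $U$ along a meridian disk away from $B$ turns $Q$ into the closure of $\beta_{m,k}$ without touching $C$. So all our knots arise from the single manifold $M$ by Dehn filling.

The wrapping number may be smaller than $4$ here, so we need another way to exclude exceptional pairs. In an exceptional pair, $C$ is freely homotopic into the cusp of the knot exterior, so its holonomy there is parabolic. We show that $M$ is hyperbolic and that the holonomy of $C$ in $M$ is not parabolic. Since the holonomies of the filled manifolds converge to that of $M$, only finitely many of our pairs can be exceptional.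

\subsection{$M$ is hyperbolic}

\begin{lemma}\label{lem:pA}
For $m$ odd, the braid $\beta_{m,0}$ is pseudo-Anosov.
\end{lemma}

\begin{proof}
By the Nielsen--Thurston classification it suffices to show that $\beta_{m,0}$ is neither periodic (some positive power is a power of $\Delta_4^2$) nor reducible (it preserves, up to isotopy, a nonempty system of disjoint, pairwise non-parallel essential curves in the $4$-punctured disk, where a curve is essential if it encloses $2$ or $3$ punctures). Let $\pi$ be the composite $B_4\to B_3\to SL_2(\mathbb Z)$,
\[
\sigma_1,\sigma_3\mapsto\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad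
\sigma_2\mapsto\begin{pmatrix}1&0\\-1&1\end{pmatrix}.
\]
This is well defined, because
\[
\pi(\sigma_1\sigma_2\sigma_1)=\pi(\sigma_2\sigma_1\sigma_2)=\begin{pmatrix}0&1\\-1&0\end{pmatrix}.
\]
Squaring gives $\pi(\Delta_3^2)=-I$. As noted in Section \ref{sec:algebra}, $A$ and $\Delta_3^2$ have the same image in $B_3$, so $\pi(\Delta_4^2)=\pi(A)\pi(\Delta_3^2)=I$. Since $\pi(u)=I$, the matrix $\pi(\beta_{m,0})$ is conjugate to $\begin{pmatrix}1&m\\0&1\end{pmatrix}$. It has infinite order, because $m\ne0$, and it has trace $2$.

\emph{Not periodic.} If $\beta_{m,0}^N$ with $N\ge1$ were a power of $\Delta_4^2$, then $\pi(\beta_{m,0})^N=I$, which is false.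

\emph{Not reducible.} Suppose $\beta_{m,0}$ preserves a curve system as above. It permutes the punctures by a $4$-cycle, so no nonempty proper subset of the punctures is invariant. At most one curve of the system encloses $3$ punctures, since two such curves would be nested and parallel. If there is one, it is preserved, and so the puncture outside it is fixed, a contradiction. So every curve encloses $2$ punctures. Two of these cannot be nested, since they would be parallel, so there are at most two curves. If there is only one, or if there are two and each is preserved, then a $2$-element set of punctures is invariant, a contradiction. So there are two curves, and $\beta_{m,0}$ interchanges them.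

After a conjugation, the curves are round and enclose punctures $\{1,2\}$ and $\{3,4\}$. Consider first the braids that preserve each of the two curves. The mapping class group rel boundary of a pair of pants is generated by the boundary twists, and that of a twice-punctured disk by the half twist. So these braids form the group generated by $\sigma_1,\sigma_3,\Delta_4^2$. Since $\rho=\sigma_2\sigma_1\sigma_3\sigma_2$ interchanges the two curves, the braids that interchange them are $\rho g$ with $g$ in this group. Now $\rho$ maps in $B_3$ to $\sigma_2\sigma_1^2\sigma_2=\sigma_1^{-2}\Delta_3^2$, so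
\[
\pi(\rho)=-\begin{pmatrix}1&-2\\0&1\end{pmatrix},
\]
while $\pi(g)$ is upper unitriangular. Hence $\pi(\rho g)$ has trace $-2$. But the trace of $\pi(\beta_{m,0})$, which is invariant under conjugation, is $2$. This is a contradiction.
\end{proof}

The manifold $M$ is the mapping torus of $\beta_{m,0}$ acting on the (open) $4$-punctured disk. By Thurston's theorem on mapping tori, $M$ is hyperbolic of finite volume. Its fundamental group is
\[
\Gamma=\pi_1(M)=F_4\rtimes\mathbb Z,\qquad F_4=\langle x_1,\dots,x_4\rangle,
\]
where the $x_i$ are meridians of the strands of the closed braid and the projection $\Gamma\to\mathbb Z$ is the linking number with $Z$.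

\subsection{The knots $K(k)$}
Let $K(k)\subset S^3$ be the closure of $\beta_{m,k}$. It is obtained from $Q$ by $-1/k$-surgery on $Z$, realized by $k$ full twists of $U$ along a meridian disk away from $B$; the circle $C$ is unaffected. Put $V=S^3\setminus\operatorname{int}N(C)$. As in the proof of Theorem \ref{thm:sat}, twisting along $\delta$ replaces $\beta_{m,k}$ by $f\beta_{m,k}$, which is conjugate to it. So $K(k)_1$ is isotopic to $K(k)$, already in $U$. The winding number is $3-1=2$. Hence $2\le\operatorname{wrap}_V(K(k))\le4$, with the lower bound from the winding number and the upper bound from $\delta$.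

By Thurston's hyperbolic Dehn surgery theorem, $K(k)$ is hyperbolic for $|k|$ large, and after conjugation the composites
\[
h_k:\Gamma\to\pi_1(S^3\setminus K(k))\to PSL_2(\mathbb C)
\]
of the filling map and the holonomy converge pointwise to the holonomy $h_\infty$ of $M$ as $|k|\to\infty$. The volumes of $S^3\setminus K(k)$ are strictly smaller than $\mathrm{vol}(M)$ and converge to it. So they take infinitely many values, and infinitely many distinct knots arise.

It remains to show that $(K(k),1)$ is exceptional for only finitely many $k$.

\subsection{The circle $C$ in an exceptional pair}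

\begin{lemma}\label{lem:exc}
If $(K,n)$ is exceptional, then the core $C$ of $S^3\setminus\operatorname{int}V$ is freely homotopic in $S^3\setminus K$ to $\mu_K^{\pm2}$, where $\mu_K$ is a meridian of $K$.
\end{lemma}

\begin{proof}
The statement is invariant under isotopy of $K$ in $V$, since such an isotopy extends to $S^3$ fixing $C$. So let $K=T_\pm\#J'$, drawn as the closed $2$-braid $\sigma_1^{\pm1}$ with a local knot of type $J'$ in one strand. The curve $C$ is isotopic in $S^3\setminus\operatorname{int}V$ to the boundary of a meridian disk of $V$. Choose this disk just below the crossing and away from the local knot; it meets $K$ twice with the same sign. So $C$ is freely homotopic to $(x_1x_2)^{\pm1}$, where $x_1,x_2$ are the Wirtinger generators of the two strands at the disk.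

We claim that $x_1=x_2$. Follow the overstrand at the braid crossing. It leads from one of the two positions below the crossing to the other position above it, and from there a closing arc leads back to this other position at the disk. Outside the local knot this route has no undercrossing, so the Wirtinger generator does not change along it. If the local knot lies on the route, the generators $x_{\mathrm{in}}$ and $x_{\mathrm{out}}$ at its two ends agree as well. To see this, take a circle around the local picture that meets the diagram only at these two ends, push it below the diagram, and join it to the base point above the diagram by a vertical path. The resulting loop passes under the diagram exactly twice, so with a suitable starting point and direction it represents $x_{\mathrm{in}}x_{\mathrm{out}}^{-1}$. But the circle bounds a disk below the local picture, so $x_{\mathrm{in}}=x_{\mathrm{out}}$. Hence the generators at the two positions agree, and $C$ is freely homotopic to $x_1^{\pm2}$.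
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem \ref{thm:hyp}]
Only the non-exceptionality is left. Suppose that $(K(k),1)$ is exceptional for infinitely many $k$. The circle $C$ lies in the box $B$, so it has linking number $0$ with $Z$ and is represented by some $c\in F_4\subset\Gamma$. By Lemma \ref{lem:exc}, for these $k$ with $|k|$ large, $h_k(c)$ is conjugate to $g_k^{\pm2}$, where $g_k$ is the holonomy of a meridian of $K(k)$, which is parabolic. Hence $\mathrm{tr}^2h_k(c)=4$ for infinitely many $k$, and in the limit $\mathrm{tr}^2h_\infty(c)=4$.

The group $F_4$ is the fundamental group of the infinite cyclic cover of $M$, which is an open disk times $\mathbb R$ with four lines removed, as in Case 2 of the proof of Theorem \ref{thm:sat}. As there, Lemma \ref{lem:tangle}(i) shows that the class of $c$ in $H_1(F_4)=\mathbb Z^4$ is $\pm(1,1,1,-1)$ up to a permutation of coordinates. In particular $c\ne1$, and since $h_\infty$ is faithful, $h_\infty(c)$ is parabolic. Therefore $c$ is conjugate in $\Gamma$ to an element $p$ of a peripheral subgroup $\mathbb Z^2$ of one of the cusps $Q$, $Z$. As $F_4$ is normal, $p\in F_4$.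

We determine which peripheral elements lie in $F_4$. The map $\Gamma\to\mathbb Z$ is nonzero on each peripheral subgroup: a longitude of $Q$ maps to $\mathrm{lk}(Q,Z)=\pm4$, and a meridian of $Z$ maps to $\pm1$. So its kernel on each peripheral subgroup is infinite cyclic and a direct summand, and it is generated by any element of it that is primitive in the peripheral subgroup. For the cusp $Q$ such an element is the meridian of $Q$, a conjugate of some $x_i$. For the cusp $Z$ it is the longitude of $Z$, which is the meridian of $U$ and a conjugate of $x_1x_2x_3x_4$. Conjugation in $\Gamma$ acts on $H_1(F_4)$ by permuting coordinates, because a braid sends each $x_i$ to a conjugate of some $x_j$. Hence $[c]$ is $re_i$ or $r(1,1,1,1)$ for some integer $r$, where $e_i$ is the class of $x_i$. This contradicts $[c]=\pm(1,1,1,-1)$ up to permutation. It is the returning strand, with its coordinate $-1$, that keeps $c$ away from the cusps.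

So only finitely many $k$ give exceptional pairs, and the theorem follows.
\end{proof}

\section{A bound on the winding number}

We now prove Theorem \ref{thm:bound}. A twist is a surgery, so it produces a $4$-dimensional cobordism containing an annulus from $K$ to $K_n$. If $K_n\cong K$, then two copies of the annulus can be joined and closed up to a sphere whose homology class is determined, up to signs, by $w$. Spheres in connected sums of copies of $\mathbb{CP}^2$ are restricted by the following theorem of Rokhlin \cite{rokhlin} (also Hsiang--Szczarba). Let $\Sigma$ be a smoothly embedded sphere in a closed, oriented, simply connected smooth $4$-manifold $X$ with signature $\sigma(X)$.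
\begin{itemize}
\item If $[\Sigma]$ is divisible by $2$, then $\bigl|\frac12[\Sigma]^2-\sigma(X)\bigr|\le b_2(X)$.
\item If $[\Sigma]$ is divisible by an odd prime $p$, then $\bigl|\frac{p^2-1}{2p^2}[\Sigma]^2-\sigma(X)\bigr|\le b_2(X)$.
\end{itemize}

\begin{proof}[Proof of Theorem \ref{thm:bound}]
\emph{The annulus.} Let $N=|n|\ge1$. An $n$-twist is a sequence of $N$ twists by $\pm1$, all of the same sign, along parallel meridian disks of $V$. So it is surgery on an $N$-component unlink $C_1,\dots,C_N$ of parallel copies of $C$, bounding disjoint parallel disks, all with framing $-\mathrm{sgn}(n)$. Attach $2$-handles to $S^3\times[0,1]$ along $C_i\times\{1\}$ with these framings. The result is a cobordism $W$ from $S^3$ to $S^3$, which is $\#_N(\mp\mathbb{CP}^2)$ minus two open balls. The knot $K$ is disjoint from all $C_i$, so $K\times[0,1]$ is a smooth annulus in $W$ from $K$ to $K_n$. A standard generator of $H_2(W)=\mathbb Z^N$ is the core of the $i$-th handle together with a disk bounded by $C_i$. Its intersection number with the annulus is $\pm\mathrm{lk}(C_i,K)=\pm w$.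

\emph{The sphere.} Since $K_n$ is isotopic to $K$, the upper end of $W$ is $(S^3,K)$, possibly with the string orientation reversed. To dispose of this ambiguity, stack two copies of $W$, reversing the orientation of the second annulus if necessary. We obtain a cobordism $W'$, which is $\#_{2N}(\mp\mathbb{CP}^2)$ minus two open balls, and in it a smooth annulus from $K$ to $K$ compatible with orientations. Remove from $W'$ a neighborhood of an arc in the annulus joining its two ends. This leaves a once-punctured $\#_{2N}(\mp\mathbb{CP}^2)$ that contains a disk bounded by $K\#(-K)$, where $-K$ is the reversed mirror image. The knot $K\#(-K)$ is slice. Capping off with a ball containing a slice disk gives a smooth sphere $\Sigma\subset\#_{2N}(\mp\mathbb{CP}^2)$, all of whose $2N$ coordinates are $\pm w$. Reversing the ambient orientation if necessary, we may take $X=\#_{2N}\mathbb{CP}^2$. Then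
\[
[\Sigma]^2=2Nw^2,\qquad \sigma(X)=b_2(X)=2N .
\]

\emph{The inequality.} If $w$ is even, then $[\Sigma]$ is divisible by $2$, and Rokhlin's theorem gives $Nw^2-2N\le2N$, that is, $w^2\le4$. If $w$ is odd and $|w|\ge3$, then $w$ is divisible by an odd prime $p$, and Rokhlin's theorem gives
\[
\frac{p^2-1}{p^2}\,Nw^2-2N\le2N,\qquad\text{that is,}\qquad \frac{p^2-1}{p^2}\,w^2\le4 .
\]
But $|w|\ge p$, so the left-hand side is at least $p^2-1\ge8$, a contradiction. Hence $|w|\le2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
``This Document Was Provided To You On Behalf Of The University Of Iowa Libraries.'',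
\url{http://homepage.divms.uiowa.edu/~idarcy/COURSES/132/FALL08/419309.pdf}.

\bibitem{rokhlin}
V. A. Rokhlin, \emph{Two-dimensional submanifolds of four-dimensional manifolds}, Funct. Anal. Appl. \textbf{5} (1971).
\end{thebibliography}

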